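\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Fault-tolerant insertion in logarithmic depth}


\begin{abstract}
A comparator circuit is to insert one new element into a sorted list of $n-1$ elements. Its comparators fail independently, each with probability at most $p$, and a failed comparator passes its two inputs through unchanged. With probability at least $1-1/n$ over the faults, the circuit has to be correct on all inputs at once. We show that for every constant $p\in(0,1)$ this is possible in depth $O(\log n)$. We also determine the optimal depth up to universal constants, uniformly in $p$ and in the allowed failure probability $\varepsilon\le1/n$. The circuit lays out the registers along the Euler tour of a binary tree and repeats a fixed pattern of $12$ levels. A fault can send the computation in a wrong direction, but every wrong step costs only a bounded number of additional steps.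
\end{abstract}

\section{The question and the answer}

\subsection{The model}

A \emph{comparator circuit} on $n$ registers is a fixed finite sequence of comparators. A comparator acts on an ordered pair $(i,j)$ of distinct registers: it puts the minimum of the two current values into register $i$ and the maximum into register $j$. The comparators are arranged in levels, and each register is used by at most one comparator per level. The \emph{depth} is the number of levels, and the \emph{size} is the number of comparators.

Fix $p\in(0,1)$. Each comparator $c$ is \emph{faulty} with some probability $p_c\le p$, independently of the others; apart from $p_c\le p$ the numbers $p_c$ are arbitrary. A faulty comparator does nothing: both values pass through unchanged. Such faults are called \emph{passive}.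

A task is a set of admissible inputs with a required output for each. The following tasks occur below. The input and output formats belong to the specification of the circuit; they depend neither on the input nor on the faults.
\begin{itemize}
\item \emph{Insertion} ($n\ge2$). The format prescribes a sequence of $n-1$ distinct registers, and there is one further register. An admissible input places $n-1$ distinct values in increasing order along the sequence and one further distinct value $x$ in the remaining register.
\item \emph{Merging}. An admissible input places two increasing lists in two prescribed disjoint sequences of registers that together cover all $n$ registers.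
\item \emph{Sorting}. An admissible input is any arrangement of $n$ distinct values.
\end{itemize}
In each case the output format is a prescribed ordering $r_1,\dots,r_n$ of all registers, and the required output has the $k$-th smallest of the $n$ values in register $r_k$ for every $k$.

A circuit solves a task \emph{with fault bound $p$ and error $\varepsilon$} if, for every assignment $(p_c)$ with all $p_c\le p$, the faulty circuit produces, with probability at least $1-\varepsilon$ over the faults, the required output on every admissible input \emph{simultaneously}. For $\varepsilon=1/n$ it is called \emph{passive-fault-tolerant}. Let $D_p(n,\varepsilon)$ be the minimum depth of a circuit that solves insertion on $n$ registers with fault bound $p$ and error $\varepsilon$, over all circuits and all formats ($\infty$ if there is none), and put $D_p(n)=D_p(n,1/n)$.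

The question, which comes from \cite{FTSN}, is for which constants $p$ one has $D_p(n)=O(\log n)$. Its background is a conjecture of Yao and Yao from 1985, that for random passive faults even merging requires size $\omega(n\log n)$. As an intermediate step one would like an $\omega(\log n)$ lower bound for the depth of passive-fault-tolerant sorting circuits. Insertion is a much simpler task than sorting, and it was not known whether depth $O(\log n)$ suffices for it.

\subsection{What to expect}

First, the answer cannot be ``for some $p$ but not for all''. The reason is that repetition lowers the fault probability.

\begin{lemma}\label{lem:repeat}
For all $n\ge2$, $p,\varepsilon\in(0,1)$ and integers $R\ge1$ we have $D_p(n,\varepsilon)\le R\cdot D_{p^R}(n,\varepsilon)$.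
\end{lemma}

\begin{proof}
Take a circuit that solves insertion with fault bound $p^R$ and error $\varepsilon$, and replace each level by $R$ consecutive copies of itself. Consider the $R$ copies of one comparator $(i,j)$. Within the block of $R$ levels no other comparator touches $i$ or $j$. The first working copy puts the two values in order, and the later copies, working or not, change nothing. So the $R$ copies act as one comparator, which is faulty exactly when all $R$ copies are. If all copies have fault probability at most $p$, this has probability at most $p^R$, and it is independent for different comparators of the original circuit.
\end{proof}

A circuit for a larger fault bound also works for a smaller one, so $D_{p'}(n)\le D_p(n)$ for $p'\le p$. Given two constants $p,p_0\in(0,1)$, choose $R$ with $p^R\le p_0$; then $D_p(n)\le R\,D_{p_0}(n)$. Hence $D_p(n)=O(\log n)$ holds for all $p$ or for none.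

Without faults, binary search inserts in depth exactly $\log_2 n$ when $n$ is a power of two (Section~\ref{sec:binary}), and no circuit is faster (Lemma~\ref{lem:lower}(i)). To protect binary search by repeating its levels, one has to make every single comparison reliable up to probability $1/n$, and the depth grows at least to order $(\log n)^2$. One could therefore suspect that $\log n$ is out of reach. The other possibility is a search that tolerates failures. If each failure costs only $O(1)$ further steps, then what matters is the number of failures among $O(\log n)$ steps; once the fault probability has been lowered to a small constant, this number is unlikely to exceed a fixed small fraction. The difficulty is to build this kind of recovery into a fixed circuit, which cannot notice that a comparator has failed.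

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $p\in(0,1)$ and every $n\ge2$,
\begin{equation}\label{eq:main}
\max\Bigl(\log_2 n,\ \frac{\log_2 n}{\log_2(1/p)}\Bigr)\ \le\ D_p(n)\ \le\ 36\,\Bigl\lceil\frac{16}{\log_2(1/p)}\Bigr\rceil\,\lceil\log_2 n\rceil .
\end{equation}
In particular, $D_p(n)=O(\log n)$ for every constant $p\in(0,1)$.
\end{theorem}

\begin{theorem}\label{thm:eps}
For all $p\in(0,1)$, $n\ge2$ and $0<\varepsilon\le1/n$,
\[
\max\Bigl(\log_2 n,\ \frac{\log_2(1/\varepsilon)}{\log_2(1/p)}\Bigr)\ \le\ D_p(n,\varepsilon)\ \le\ 144\log_2 n+3600\,\frac{\log_2(1/\varepsilon)}{\log_2(1/p)} .
\]
The lower bound holds for arbitrary comparator circuits and arbitrary input and output formats.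
\end{theorem}

A maximum of two positive numbers is at least half their sum, so the two bounds in Theorem~\ref{thm:eps} differ by at most a universal constant factor. For $\varepsilon=1/n$ this gives $D_p(n)=\Theta\bigl((1+\frac1{\log_2(1/p)})\log_2 n\bigr)$ with universal constants, even if $p$ varies with $n$.

Sections~\ref{sec:token}--\ref{sec:random} prove the upper bound in Theorem~\ref{thm:main}, and Section~\ref{sec:bounds} proves the lower bounds and Theorem~\ref{thm:eps}. Sections~\ref{sec:bounds} and~\ref{sec:variants} also treat the size of the circuits, worst-case faults, and the insertion of several elements.

\section{A token that must not overshoot}\label{sec:token}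

\subsection{Reduction to 0--1 inputs}

From here through Section~\ref{sec:random} we construct circuits, and so we may choose the formats: $x$ starts in register $1$, the increasing list occupies registers $2,\dots,n$ in this order, and the output format is $r_k=k$. All our comparators are \emph{standard}: on registers $a<b$, the minimum goes to $a$ and the maximum to $b$. A circuit \emph{sorts} an input if its output is nondecreasing in the order of the registers $1,\dots,n$.

For $1\le t\le n$ let $w_t$ be the 0--1 input with $1$ in register $1$, with $0$ in registers $2,\dots,t$, and with $1$ in registers $t+1,\dots,n$.

\begin{lemma}\label{lem:01}
Fix the set of faulty comparators. If the faulty circuit sorts $w_1,\dots,w_n$, then it is correct on every admissible insertion input.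
\end{lemma}

\begin{proof}
Let $F$ be the map that the faulty circuit computes on $\mathbb R^n$. It is composed of minima, maxima and identity maps, so it commutes with every nondecreasing $\varphi:\mathbb R\to\{0,1\}$ applied coordinatewise. Suppose that some admissible input $y$ is not sorted. Then $F(y)$ has in some register $a$ a value $u$ that is larger than the value in some register $b>a$. Let $\varphi(z)=1$ if $z\ge u$ and $\varphi(z)=0$ otherwise. Then $F(\varphi(y))=\varphi(F(y))$ has $1$ in register $a$ and $0$ in register $b$, so the 0--1 input $\varphi(y)$ is not sorted either.

In $\varphi(y)$ the registers $2,\dots,n$ hold zeros followed by ones. If register $1$ holds $0$, then $\varphi(y)$ is already in order, and standard comparators, faulty or not, leave it unchanged. This contradicts the previous paragraph. So register $1$ holds $1$ and $\varphi(y)=w_t$ for some $t$, which contradicts the hypothesis.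
\end{proof}

\subsection{The rules of motion}

\begin{lemma}\label{lem:token}
Run a circuit of standard comparators, some of them faulty, on $w_t$. At all times there is a register $a\le t$, the position of the \emph{token}, such that register $a$ holds $1$, the other registers $\le t$ hold $0$, and all registers $>t$ hold $1$. The token moves only by working comparators $(a,b)$ with $a<b\le t$, and such a comparator moves it from $a$ to $b$. The circuit sorts $w_t$ if and only if the token ends at $t$.
\end{lemma}

\begin{proof}
Initially the description holds with $a=1$. Suppose that it holds with the token at $a$. A comparator that does not touch $a$ sees two values already in order. A comparator $(c,a)$ with $c<a$ sees $(0,1)$, and a comparator $(a,b)$ with $b>t$ sees $(1,1)$. None of them changes anything. A comparator $(a,b)$ with $a<b\le t$ sees $(1,0)$: if it works, the token moves to $b$, and if it is faulty, nothing happens. The description persists in every case. At the end the word is sorted iff the only $1$ among registers $1,\dots,t$ is in register $t$.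
\end{proof}

Passivity of the faults is used here: a fault can only make the token stay where it is. In particular the token never moves down and never passes $t$.

We call a comparator $(a,b)$ with $a<b$ an \emph{edge} $a\to b$. The edge is \emph{allowed} (for $t$) if $b\le t$. If the token is at $a$ and the current level contains an allowed edge $a\to b$, we speak of an \emph{attempt}, and the attempt \emph{fails} if the comparator is faulty. Each level contains at most one attempt, and the token moves exactly at the attempts that do not fail.

The circuit is now a timetable of edges, the same for all $t$, and for each $t$ the token takes every allowed edge offered at its current register unless the comparator fails. The token has no choice. If a short allowed edge is offered before a long one, it takes the short one unless that comparator fails.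

\subsection{Binary search, and why it is fragile}\label{sec:binary}

Let $n=2^m$ with $m\ge1$. For $i=1,\dots,m$ let level $i$ contain the edges $a\to a+2^{m-i}$ for all $a\le n$ with $a\equiv1\pmod{2^{m-i+1}}$. Such an edge joins the start of a dyadic block of length $2^{m-i+1}$ to the start of its right half. Without faults, the token is before level $i$ at the start of the block of that length containing $t$: the edge is allowed exactly if $t$ lies in the right half. So after $m=\log_2n$ levels the token is at $t$.

Every register $t>1$ is the head of exactly one edge: if $2^j$ is the largest power of two dividing $t-1$, this edge is $t-2^j\to t$ in level $m-j$. If its comparator fails, the token for this $t$ never arrives. Now replace each level by consecutive copies of itself and let all $p_c=p$. If a level has $R$ copies, then for the head $t$ of any of its edges the token fails to arrive with probability at least $p^R$. So error $1/n$ requires $R\ge\log_2n/\log_2(1/p)$ for every one of the $\log_2n$ levels, and depth at least $(\log_2n)^2/\log_2(1/p)$.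

A missed edge is lost forever in this circuit. We need edges that allow a token to return cheaply to the destination it has missed.

\section{The idea on six registers}\label{sec:six}

Consider six registers with the edges of Figure~\ref{fig:six}, and repeat the following six levels periodically:
\[
\{3\to6\},\quad \{5\to6\},\quad \{3\to4\},\quad \{1\to6,\ 2\to3,\ 4\to5\},\quad \{1\to4\},\quad \{1\to2\}.
\]
Think of $\{2,3\}$ and $\{4,5\}$ as two small blocks inside the large block $\{1,\dots,6\}$. From register $1$ the token is offered first the exit $6$ of the large block, then the entry $4$ of its right sub-block, and then the entry $2$ of its left sub-block. Longer edges come first. We call a move \emph{correct} in this section if it follows the longest allowed edge at the current register, and \emph{wrong} otherwise.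

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={font=\footnotesize}]
\node[circle,draw,inner sep=2pt] (n1) at (0,0) {1};
\node[circle,draw,inner sep=2pt] (n2) at (2,0) {2};
\node[circle,draw,inner sep=2pt] (n3) at (4,0) {3};
\node[circle,draw,inner sep=2pt] (n4) at (6,0) {4};
\node[circle,draw,inner sep=2pt] (n5) at (8,0) {5};
\node[circle,draw,inner sep=2pt] (n6) at (10,0) {6};
\draw[->] (n1) -- node[below] {Left} (n2);
\draw[->] (n2) -- node[below] {Skip} (n3);
\draw[->] (n3) -- node[below] {Cross} (n4);
\draw[->] (n4) -- node[below] {Skip} (n5);
\draw[->] (n5) -- node[below] {Climb} (n6);
\draw[->] (n1) to[bend left=38] node[above] {Skip} (n6);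
\draw[->] (n1) to[bend left=24] node[above] {Right} (n4);
\draw[->] (n3) to[bend right=38] node[below] {Climb} (n6);
\end{tikzpicture}
\caption{The edges on six registers. The registers are the entries and exits of the nodes of a tree with a root and two leaves, numbered along a walk around the tree: the root has entry $1$ and exit $6$, the left leaf has entry $2$ and exit $3$, and the right leaf has entry $4$ and exit $5$. The names of the edges are those of Section~\ref{sec:circuit}.}
\label{fig:six}
\end{figure}

Let $t=5$. Without faults, the token at $1$ is not moved by $1\to6$ (not allowed), then moves $1\to4$, and in the next period $4\to5$. Suppose now that the comparator $1\to4$ fails in the first period. The next level moves the token to $2$. This is a wrong move, but it is repaired: in the second period the token moves $2\to3$, and in the third $3\to4$ and $4\to5$. Two further moves, $2\to3\to4$, bring it to the place where the missed edge would have taken it.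

Let $t=6$. The correct move is $1\to6$. If it fails, the token goes to $4$, and then $4\to5\to6$. If both $1\to6$ and $1\to4$ fail, it goes to $2$, and then $2\to3\to6$. In each case two correct moves lead from the wrong register to the missed destination.

The general circuit has the same two properties:
\begin{enumerate}
\item[(P1)] After a wrong move, two correct moves lead to the missed destination. So a wrong move increases the distance to the target, counted in correct moves, by one.
\item[(P2)] A wrong move happens only after a failed attempt.
\end{enumerate}
Property (P1) concerns the graph of edges and (P2) concerns the timetable.

\section{The circuit}\label{sec:circuit}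

\subsection{Registers along an Euler tour}

Let $h\ge1$ be the least integer with $N:=2(2^h-1)\ge n$. Then $h=\lceil\log_2(n/2+1)\rceil$. Since $n/2+1\le n$ for $n\ge2$,
\begin{equation}\label{eq:h}
h\le\lceil\log_2n\rceil,\qquad 2^{h+1}\ge n+2>n .
\end{equation}
Take the complete binary tree with $2^h-1$ nodes, at depths $0,\dots,h-1$. Each node $v$ has two registers, its \emph{entry} $v^-$ and its \emph{exit} $v^+$. Number the $N$ registers by depth-first search: on arriving at $v$, give the next number to $v^-$; then visit the left subtree and the right subtree, if any; then give the next number to $v^+$. For an internal node $v$ with left child $l$ and right child $r$ this means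
\begin{equation}\label{eq:order}
v^-<l^-<l^+<r^-<r^+<v^+,\qquad l^-=v^-+1,\quad r^-=l^++1,\quad v^+=r^++1 ,
\end{equation}
and for a leaf $v^+=v^-+1$. The registers of the subtree of $v$ are exactly those in the interval $[v^-,v^+]$. The root has entry $1$ and exit $N$.

\subsection{Edges}

There are five types of edges, all of which go upward in number:
\begin{center}
\begin{tabular}{lll}
type & edge & for\\ \hline
Skip & $v^-\to v^+$ & every node $v$\\
Right & $v^-\to r^-$ & $v$ internal, $r$ its right child\\
Left & $v^-\to l^-$ & $v$ internal, $l$ its left child\\
Climb & $v^+\to u^+$ & $v$ with parent $u$\\
Cross & $l^+\to r^-$ & $l,r$ the left and right child of the same node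
\end{tabular}
\end{center}
An entry $v^-$ has at most the out-edges Skip, Right, Left, and an exit $v^+$ has at most Climb and Cross. In both lists the edges are ordered by decreasing head, because $v^+>r^->l^-$ and, for a left child $l$ with sibling $r$ and parent $u$, $u^+>r^-$.

The tree edges Left and Right lead toward a target inside the current interval, and Climb and Cross lead out of an interval. The edge Skip makes the exit cheap: without Skip at internal nodes, a token at $v^-$ could reach $v^+$ only by descending to a leaf and climbing back, and a wrong move could cost as many steps as the height of the tree.

\subsection{Levels}

The timetable must do two things: each level must be a matching, and the token must be offered the longer edges at its register before the shorter ones, without being carried on in between.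

For $\sigma\in\{0,1\}$ let $\mathrm{Right}_\sigma$, $\mathrm{Left}_\sigma$, $\mathrm{Climb}_\sigma$, $\mathrm{Cross}_\sigma$ be the set of edges of the type leaving registers of nodes of depth $\equiv\sigma\pmod2$. Split $\mathrm{Climb}_\sigma$ into $\mathrm{Climb}_\sigma^{L}$ and $\mathrm{Climb}_\sigma^{R}$, according to whether the edge leaves the exit of a left or of a right child. Each of the sets
\[
\mathrm{Skip},\quad \mathrm{Right}_\sigma,\quad \mathrm{Left}_\sigma,\quad \mathrm{Climb}_\sigma^{L},\quad \mathrm{Climb}_\sigma^{R},\quad \mathrm{Cross}_\sigma
\]
is a matching. For Skip and $\mathrm{Cross}_\sigma$, the pairs $\{v^-,v^+\}$, respectively the pairs $\{l^+,r^-\}$ for different sibling pairs, are disjoint. In $\mathrm{Right}_\sigma$ all tails belong to nodes of depth parity $\sigma$ and all heads to nodes of parity $1-\sigma$, so no tail is a head. The tails are distinct, since each node has at most one right child, and the heads are distinct, since each node has at most one parent. The same holds for $\mathrm{Left}_\sigma$. In $\mathrm{Climb}_\sigma^{L}$ and $\mathrm{Climb}_\sigma^{R}$ the parities again separate tails from heads, the tails are distinct because each node has at most one parent, and the heads are distinct because a node has at most one left and at most one right child; this is why left and right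 children are separated.

A \emph{period} consists of $12$ levels, arranged in four \emph{groups}:
\[
[\mathrm{Climb}_0^{L},\mathrm{Climb}_0^{R},\mathrm{Cross}_0]\quad
[\mathrm{Climb}_1^{L},\mathrm{Climb}_1^{R},\mathrm{Cross}_1]\quad
[\mathrm{Skip},\mathrm{Right}_0,\mathrm{Left}_0]\quad
[\mathrm{Skip},\mathrm{Right}_1,\mathrm{Left}_1].
\]
The order of the groups within the period is immaterial; within each group it is essential that Climb comes before Cross, and Skip before Right before Left. Finally delete all comparators that touch a register $>n$. Since $t\le n$, allowed edges are never deleted. The circuit $\mathcal C_L$ consists of $L$ consecutive periods. Its depth is $12L$.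

The parity classes are needed for more than the matching property. Suppose that $\mathrm{Right}_0$ and $\mathrm{Right}_1$ followed one another directly, and let $t=r^+$ with $r$ internal, the right child of a node $v$ of even depth. A token that correctly moves $v^-\to r^-$ by $\mathrm{Right}_0$ would at once be moved on by $\mathrm{Right}_1$ to the entry of the right child of $r$, although the longest allowed edge at $r^-$ is the Skip edge to $t$. This would be a wrong move without any fault, contrary to (P2).

\section{The distance to the target}\label{sec:potential}

Fix $t\in\{1,\dots,n\}$. Before the deletion, every register $a<N$ has an edge to $a+1$: Left if $a$ is the entry of an internal node, Skip if it is the entry of a leaf, Cross if it is the exit of a left child, and Climb if it is the exit of a right child. For $a<t$ this edge is allowed, hence not deleted. So every $a<t$ has an allowed out-edge, and we can define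
\[
g(a)=\text{the largest head of an allowed edge leaving }a\qquad(a<t).
\]
Then $a<g(a)\le t$, and the sequence $a,g(a),g(g(a)),\dots$ reaches $t$. Let $\Phi(a)$ be the number of steps that it takes; $\Phi(t)=0$, and $\Phi(a)\ge1$ for $a<t$. A move $a\to b$ of the token is \emph{greedy} if $b=g(a)$ and \emph{wrong} otherwise. A greedy move lowers $\Phi$ by exactly $1$.

For example, let $h=3$ and $t=11$, so $11\le n\le14$. The left subtree of the root occupies the interval $[2,7]$ and its leaves are $[3,4]$, $[5,6]$; the right subtree occupies $[8,13]$ and its leaves are $[9,10]$, $[11,12]$. From $3$ the greedy route is $3\to4\to7\to8\to11$: Skip, Climb, Cross, Right. The second Climb $7\to14$ would overshoot and is not allowed.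

The next lemma is property (P1).

\begin{lemma}\label{lem:wrong}
If $a\to b$ is an allowed edge and $b\ne g(a)$, then $b<g(b)<g(g(b))=g(a)$. Consequently a wrong move raises $\Phi$ by exactly $1$.
\end{lemma}

\begin{proof}
At least two allowed edges leave $a$, and $b<g(a)\le t$. If $a=v^-$ is an entry, then $v$ is internal, and $g(a)$ is the head of the Skip edge or of the Right edge at $a$. If $a$ is an exit, it has two out-edges and hence belongs to a left child. This leaves three cases.

\emph{$a=v^-$ and $g(a)=v^+$.} Then $v^+\le t$ and $b=c^-$ for a child $c$ of $v$. Since $c^+<v^+\le t$, the Skip edge at $c^-$ is allowed, so $g(c^-)=c^+$. The Climb edge $c^+\to v^+$ is allowed, so $g(c^+)=v^+$.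

\emph{$a=v^-$ and $g(a)=r^-$ with $r$ the right child of $v$.} Then $v^+>t\ge r^-$ and $b=l^-$ for the left child $l$. Since $l^+<r^-\le t$, we have $g(l^-)=l^+$. At $l^+$ the Climb edge to $v^+$ is not allowed, and the Cross edge to $r^-$ is, so $g(l^+)=r^-$.

\emph{$a=l^+$ for a left child $l$ with parent $u$ and sibling $r$.} Then $g(a)=u^+\le t$ and $b=r^-$. Since $r^+<u^+\le t$, we have $g(r^-)=r^+$ and $g(r^+)=u^+$.

For the last statement, $\Phi(b)=2+\Phi(g(g(b)))=2+\Phi(g(a))=\Phi(a)+1$.
\end{proof}

\begin{lemma}\label{lem:start}
$\Phi(1)\le h$.
\end{lemma}

\begin{proof}
Let the height of a leaf be $1$ and that of an internal node one more than that of its children. We show by induction on $j$: if $v$ has height $j$ and $v^-\le t\le v^+$, then $\Phi(v^-)\le j$. The root, with entry $1$, exit $N\ge t$ and height $h$, then gives the lemma.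

If $t=v^-$ or $t=v^+$, then $\Phi(v^-)\le1\le j$; this covers leaves. Otherwise $v$ is internal, with children $l,r$, and $v^-<t<v^+$, so Skip is not allowed. If $r^-\le t$, then $g(v^-)=r^-$ and $r^-\le t\le v^+-1=r^+$ by~\eqref{eq:order}. If $t<r^-$, then $l^-=v^-+1\le t\le r^--1=l^+$ and $g(v^-)=l^-$. In both cases induction for the child gives $\Phi(v^-)\le1+(j-1)$.
\end{proof}

\section{Failures per group}\label{sec:groups}

We turn to property (P2) and keep $t$ fixed. The idea is that a token that has moved is not offered another allowed edge until the next group, and that a token that has not yet moved in a group is offered its greedy edge before any shorter edge of the group. So only a failure can lead to a wrong move, and it does so within the same group.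

\begin{lemma}\label{lem:group}
Run $\mathcal C_L$ on $w_t$ with an arbitrary set of faulty comparators.
\begin{enumerate}
\item[(i)] In each group the token moves at most once, and after a move there is no further attempt in that group.
\item[(ii)] If the token makes a wrong move in a group, there was a failed attempt earlier in the same group.
\item[(iii)] In a period without failed attempts that starts with the token at some $a<t$, the token moves at least once, and all its moves are greedy.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) In a group $[\mathrm{Climb}_\sigma^{L},\mathrm{Climb}_\sigma^{R},\mathrm{Cross}_\sigma]$ all edges leave exits of nodes of depth parity $\sigma$. A move along Climb ends at an exit of a node of parity $1-\sigma$, where no edge of the group leaves, and a move along $\mathrm{Cross}_\sigma$ takes place in the last level. In a group $[\mathrm{Skip},\mathrm{Right}_\sigma,\mathrm{Left}_\sigma]$, a move along Skip ends at an exit, where no Right or Left edge leaves. A move along $\mathrm{Right}_\sigma$ ends at an entry of a node of parity $1-\sigma$, where no edge of $\mathrm{Left}_\sigma$ leaves. A move along $\mathrm{Left}_\sigma$ takes place in the last level.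

(ii) Let $a\to b$ be the wrong move. By (i) it is the only move in the group, so the token is at $a$ from the beginning of the group. If $a$ is an exit, then $a=l^+$ for a left child $l$, the move is along $\mathrm{Cross}_\sigma$, and $a\to g(a)$ is the Climb edge at $a$, which occurs earlier in the group, in $\mathrm{Climb}_\sigma^{L}$. If $a$ is an entry, the move is along $\mathrm{Right}_\sigma$ or $\mathrm{Left}_\sigma$, and $a\to g(a)$ is the Skip edge or, for a move along $\mathrm{Left}_\sigma$, possibly the edge of $\mathrm{Right}_\sigma$ at $a$. Again it occurs earlier in the group. So the allowed edge $a\to g(a)$ was attempted while the token was at $a$, and the attempt failed because the token is still at $a$ afterwards.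

(iii) If the token did not move during the period, it would stay at $a$ throughout. Every out-edge of $a$ that has not been deleted occurs in the period, and one of them is allowed. It would be attempted, and without failures the token would move, a contradiction. All moves are greedy by (ii).
\end{proof}

\begin{proposition}\label{prop:det}
Let $X$ be the number of groups of $\mathcal C_L$ in which the token for $t$ has a failed attempt. If $L\ge h+2X$, then the token ends at $t$.
\end{proposition}

\begin{proof}
Suppose that the token does not end at $t$. A token at $t$ has no allowed edge and stays there, so the token is never at $t$. By Lemma~\ref{lem:group}(i) and (ii), the number of wrong moves is at most $X$. At least $L-X$ periods contain no failed attempt, and by Lemma~\ref{lem:group}(iii) each of them contributes a greedy move. By Lemmas~\ref{lem:wrong} and~\ref{lem:start} the final value of $\Phi$ is at most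
\[
h+X-(L-X)=h+2X-L\le0 .
\]
But $\Phi\ge1$ at every register below $t$, a contradiction.
\end{proof}

\section{Random faults}\label{sec:random}

Only the faults met by the token matter, and Proposition~\ref{prop:det} tells us how many it can afford. It remains to count. The position of the token in a group depends on earlier faults, so the events ``group $i$ has a failed attempt'' need not be independent; conditioning on the past deals with this.

\begin{proposition}\label{prop:random}
Let $q\in(0,1)$, let $k\ge h$ be an integer, and let $L=h+2k$. If the comparators of $\mathcal C_L$ are faulty independently with probabilities at most $q$, then with probability at least $1-n(2^{12}q)^k$ the faulty circuit is correct on all admissible insertion inputs simultaneously.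
\end{proposition}

\begin{proof}
Fix $t$ and number the $4L$ groups in order of time. Let $F_i$ be the event that the token for $t$ has a failed attempt in group $i$. We claim that, conditionally on the faults in groups $1,\dots,i-1$, the event $F_i$ has probability at most $q$. These earlier faults determine the position of the token at the beginning of group $i$. As long as there is no attempt the token does not move, so they also determine whether group $i$ contains an attempt and which comparator is used in the first one. If this first attempt succeeds, then by Lemma~\ref{lem:group}(i) there are no further attempts in the group. So $F_i$ occurs exactly if there is a first attempt and its comparator is faulty. This comparator lies in group $i$; it is independent of the earlier groups and faulty with probability at most $q$.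

The event $F_i$ depends only on the faults in groups $1,\dots,i$. For $i_1<\dots<i_k$, conditioning on the groups before $i_k$, then on those before $i_{k-1}$, and so on, gives $\Pr[F_{i_1}\cap\dots\cap F_{i_k}]\le q^k$.

If the token does not end at $t$, Proposition~\ref{prop:det} gives $h+2k=L<h+2X$, so $X>k$, and some $k$ of the $4L$ events $F_i$ occur together. Since $4L=4h+8k\le12k$,
\[
\Pr[\text{the token does not end at }t]\le\binom{4L}{k}q^k\le2^{4L}q^k\le(2^{12}q)^k .
\]
A union bound over $t=1,\dots,n$ and Lemmas~\ref{lem:01} and~\ref{lem:token} complete the proof.
\end{proof}

The union bound over only $n$ tokens provides correctness on all inputs at once. No lower bound on the individual fault probabilities has been used.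

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Let $R=\lceil16/\log_2(1/p)\rceil$, so that $p^R\le2^{-16}$. Apply Proposition~\ref{prop:random} with $q=p^R$ and $k=h$, so $L=3h$. The failure probability is at most
\[
n\,(2^{12}\cdot2^{-16})^h=n\,2^{-4h}\le n\,2^{-2(h+1)}<n\cdot n^{-2}=\frac1n ,
\]
by $h\ge1$ and~\eqref{eq:h}. Hence $D_{p^R}(n)\le12\cdot3h=36h$, and Lemma~\ref{lem:repeat} with~\eqref{eq:h} gives $D_p(n)\le36Rh\le36R\lceil\log_2n\rceil$.
\end{proof}

\begin{remark}
Repetition is still present, but only with a number $R$ of copies that does not depend on $n$. It brings the fault probability below the small absolute constant that the binomial estimate requires. The remaining failures, of which there may be a number proportional to $\log n$, are absorbed by Proposition~\ref{prop:det}.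
\end{remark}

\section{Lower bounds, general error, and size}\label{sec:bounds}

The lower bounds rest on two simple facts: the new element has to be able to reach every register, and no register may be left untouched.

\begin{lemma}\label{lem:lower}
Consider any circuit on $n\ge2$ registers with arbitrary comparators and formats.
\begin{enumerate}
\item[(i)] If it performs insertion correctly in the absence of faults, its depth is at least $\log_2n$.
\item[(ii)] If all comparators touching some register $s$ are faulty, then the circuit is incorrect on some admissible insertion input.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The value $x$ starts in a fixed register and can have any rank, so depending on the input it has to end in each of $r_1,\dots,r_n$. After $d$ levels a value starting in a given register can be in at most $2^d$ different registers, because each level at most doubles the set of possible positions. So $2^d\ge n$.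

(ii) Register $s$ keeps its initial value on every input, and $s=r_k$ for exactly one $k$. If $s$ initially holds $x$, this value can have any rank in $\{1,\dots,n\}$. If $s$ initially holds the $j$-th list element, this value can have rank $j$ or rank $j+1$, depending on $x$. In either case some admissible input gives it a rank different from $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:eps} and of the lower bound in Theorem~\ref{thm:main}]
\emph{Lower bound.} Consider a circuit of depth $d$ that solves insertion with fault bound $p$ and error $\varepsilon\le1/n$. With all $p_c=0$ it is correct with positive probability, hence correct without faults, and $d\ge\log_2n$ by Lemma~\ref{lem:lower}(i). Now let all $p_c=p$. Let $\deg(s)\le d$ be the number of comparators touching register $s$. They are all faulty with probability $p^{\deg(s)}$, and then the circuit is incorrect by Lemma~\ref{lem:lower}(ii). So $p^{\deg(s)}\le\varepsilon$, that is,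
\begin{equation}\label{eq:deg}
\deg(s)\ge\frac{\log_2(1/\varepsilon)}{\log_2(1/p)}\qquad\text{for every register }s .
\end{equation}
With $d\ge\deg(s)$ this is the lower bound of Theorem~\ref{thm:eps}, and $\varepsilon=1/n$ gives that of Theorem~\ref{thm:main}.

\emph{Upper bound.} Put $\lambda=\log_2(1/p)$ and $\ell=\log_2(1/\varepsilon)\ge\log_2n$, and let
\[
R=\lceil24/\lambda\rceil,\qquad q=p^R=2^{-R\lambda}\le2^{-24},\qquad k=\max\bigl(h,\lceil4\ell/(R\lambda)\rceil\bigr),\qquad L=h+2k\le3k .
\]
Since $2^{12}\le q^{-1/2}$, the failure probability in Proposition~\ref{prop:random} is at most
\[
n\,(2^{12}q)^k\le n\,q^{k/2}=n\,2^{-R\lambda k/2}\le n\,2^{-2\ell}=n\varepsilon^2\le\varepsilon .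
\]
By Lemma~\ref{lem:repeat}, $D_p(n,\varepsilon)\le12RL\le36Rk$. We have $k\le h+4\ell/(R\lambda)+1$ and $h\ge1$, so $Rk\le Rh+R+4\ell/\lambda\le2Rh+4\ell/\lambda$. With $R\le1+24/\lambda$ and $h\le\lceil\log_2n\rceil\le2\log_2n\le2\ell$,
\[
Rk\le2h+\frac{48h}{\lambda}+\frac{4\ell}{\lambda}\le4\log_2n+\frac{96\,\ell}{\lambda}+\frac{4\ell}{\lambda}=4\log_2n+\frac{100\,\ell}{\lambda} .
\]
Multiplication by $36$ gives the claim.
\end{proof}

\begin{theorem}\label{thm:size}
For each fixed $p\in(0,1)$, the minimum size of a passive-fault-tolerant insertion circuit on $n\ge2$ registers is $\Theta_p(n\log n)$: it is at least $\frac n2\log_{1/p}n$ and at most $18\lceil16/\log_2(1/p)\rceil\,n\,\lceil\log_2n\rceil$. Up to factors depending only on $p$, both bounds are attained by circuits that also have depth $O_p(\log n)$.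
\end{theorem}

\begin{proof}
Sum~\eqref{eq:deg} with $\varepsilon=1/n$ over all $n$ registers. Each comparator touches two registers, so twice the size is at least $n\log_{1/p}n$. For the upper bound, a level has at most $n/2$ comparators, and the circuits proving the upper bound of Theorem~\ref{thm:main} have at most $36\lceil16/\log_2(1/p)\rceil\lceil\log_2n\rceil$ levels. These circuits also give the last statement.
\end{proof}

\section{Worst-case faults and several new elements}\label{sec:variants}

Since Proposition~\ref{prop:det} is deterministic, it also covers faults chosen by an adversary.

\begin{theorem}\label{thm:worst}
Let $k\ge0$ and $n\ge2$. The circuit $\mathcal C_L$ with $L=h+2k$, of depth $12(h+2k)=O(\log n+k)$, performs insertion correctly under every set of at most $k$ faulty comparators. Every circuit with this property has depth at least $\max(\log_2n,k+1)$.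
\end{theorem}

\begin{proof}
Each failed attempt uses a faulty comparator, and different groups use different comparators. So $X\le k$ for every $t$, and Proposition~\ref{prop:det} applies to all $t$; Lemmas~\ref{lem:01} and~\ref{lem:token} give correctness. The bound $\log_2n$ is Lemma~\ref{lem:lower}(i). If the depth were at most $k$, any given register would be touched by at most $k$ comparators; if they are all faulty, Lemma~\ref{lem:lower}(ii) gives an input on which the circuit is incorrect.
\end{proof}

\begin{theorem}\label{thm:several}
Let $1\le m\le n-1$ and fix $p\in(0,1)$. There is a circuit of depth $O_p(m\log n)$ which, for every assignment $p_c\le p$, sorts with probability at least $1-1/n$ all inputs in which registers $m+1,\dots,n$ hold an increasing list and registers $1,\dots,m$ hold arbitrary further distinct values. In particular, merging a list of bounded length into a list is possible in depth $O_p(\log n)$.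
\end{theorem}

\begin{proof}
For $j=m,m-1,\dots,1$ in turn, apply to the registers $j,\dots,n$ the insertion circuit from the proof of Theorem~\ref{thm:eps} with error $n^{-2}$, with the new element in register $j$. There are $n-j+1\ge2$ registers, and $n^{-2}\le1/(n-j+1)$, as required there. The stage for $j$ does not touch registers $1,\dots,j-1$, and in the formats of Section~\ref{sec:token} its output is the list needed for the next stage. With probability at least $1-n^{-2}$ a stage is correct on all its admissible inputs. If this holds for all stages, then after stage $j$ the registers $j,\dots,n$ are in increasing order. The total failure probability is at most $mn^{-2}\le1/n$. The depth of one stage is at most $\bigl(144+7200/\log_2(1/p)\bigr)\log_2n$. For merging, prescribe registers $1,\dots,m$ for the short list.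
\end{proof}

We end with what this means for the background of the question. Every admissible insertion input is also an admissible sorting input, so a lower bound for insertion would carry over to sorting; and insertion is the case of merging in which one of the lists has length one. By Theorems~\ref{thm:main} and~\ref{thm:size}, however, an $\omega(\log n)$ bound on the depth or an $\omega(n\log n)$ bound on the size of fault-tolerant merging or sorting circuits cannot be obtained from insertion alone.

\begin{thebibliography}{9}
\bibitem{FTSN} \emph{Fault-Tolerant Sorting Networks}, \texttt{https://core.ac.uk/download/4394729.pdf}.
\end{thebibliography}

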